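# No stream $\boldsymbol{v_p}$ is prime: finite state transducers and the streams $\nu_p(qn+1)\bmod 2$

## 1. Reducibility among the streams $y_q$ is divisibility of the indices

Fix a prime $p$ and let $\nu=\nu_p$ be the exponent of $p$. For $q\ge 1$ with $p\nmid q$ let $y_q$ be the binary stream
$$y_q(n)=\nu(qn+1)\bmod 2\qquad(n\ge 0).$$
Write $\sigma\triangleright\tau$ if some finite state transducer transforms the stream $\sigma$ into the stream $\tau$.

**Theorem 1.** Let $q,q'\ge 1$ be coprime to $p$. Then $y_q\triangleright y_{q'}$ if and only if $q\mid q'$. No $y_q$ is ultimately periodic.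

Let us unpack this. A stream is a one-sided infinite sequence over a finite alphabet.

**Definition (transducer).** A finite state transducer (FST) is a tuple $T=(\Sigma,\Gamma,Q,q_0,\delta,\lambda)$ with finite input and output alphabets $\Sigma,\Gamma$, a finite state set $Q$ with initial state $q_0$, a transition function $\delta:Q\times\Sigma\to Q$ and an output function $\lambda:Q\times\Sigma\to\Gamma^*$. On input $a_0a_1a_2\ldots$ it runs through the states $q_{i+1}=\delta(q_i,a_i)$ and outputs the concatenation $\lambda(q_0,a_0)\lambda(q_1,a_1)\lambda(q_2,a_2)\cdots$.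

Each step may output any finite word, possibly the empty one. For example, a machine with $a$ states arranged in a cycle can count modulo $a$, copy the letter it reads in state $0$, and output nothing in the other states; it turns $\sigma(0)\sigma(1)\ldots$ into $\sigma(0)\sigma(a)\sigma(2a)\ldots$. Starting the cycle later gives $\sigma(b)\sigma(a+b)\sigma(2a+b)\ldots$ for any $b\ge0$. A one-state machine can exchange $0$ and $1$, that is, add a constant modulo $2$.

**Definition (degrees, primes).** The relation $\triangleright$ is a preorder. The degrees are its equivalence classes, where $\sigma$ and $\tau$ are equivalent if $\sigma\triangleright\tau$ and $\tau\triangleright\sigma$; they are partially ordered by $\triangleright$. The least degree consists of the ultimately periodic streams. A degree is prime if it is not the least one and the only degree strictly below it is the least one. A stream is prime if its degree is prime.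

That the ultimately periodic streams are at the bottom is easy to see. A machine that ignores its input can print any ultimately periodic stream. Conversely, on an ultimately periodic input the state at the starts of the periods eventually repeats, so the output, if infinite, is ultimately periodic.

**Definition (prime generated sequences).** For a set $A$ of primes, $\boldsymbol{v_A}$ is the binary stream $\boldsymbol{v_A}(1)\boldsymbol{v_A}(2)\boldsymbol{v_A}(3)\cdots$ with $\boldsymbol{v_A}(n)=\big(\sum_{\ell\in A}\nu_\ell(n)\big)\bmod 2$. We write $\boldsymbol{v_p}$ for $\boldsymbol{v_{\{p\}}}$.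

In these terms $y_q(n)=\boldsymbol{v_p}(qn+1)$, and $y_1=\boldsymbol{v_p}$ if we index streams from $0$, as we do from now on. The stream $\boldsymbol{v_2}=0100\,0101\,0100\,0100\ldots$ is the period-doubling sequence, which lies in the same degree as the Thue–Morse sequence.

The question, from "Degrees of Streams" (http://emis.muni.cz/journals/INTEGERS/papers/a6num/a6num.pdf), is whether every $\boldsymbol{v_p}$ is prime. Theorem 1 answers it: no $\boldsymbol{v_p}$ is.

**Corollary.** For every prime $p$, $\boldsymbol{v_p}$ is not prime: for every $q\ge 2$ with $p\nmid q$, the degree of $y_q=(\boldsymbol{v_p}(qn+1))_{n\ge 0}$ lies strictly between the least degree and the degree of $\boldsymbol{v_p}$. Moreover no $y_q$ is prime, and at or below $\boldsymbol{v_p}$ there are infinite descending chains of degrees ($q=1,s,s^2,\dots$ with $s\ge2$, $p\nmid s$) and infinite antichains ($q$ ranging over the primes $\ne p$).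

In particular ($p=2$) the degree of the Thue–Morse sequence is not prime.

**Theorem 2.** Let $a,b\ge 1$ and $q=a/\gcd(a,b)$. If $p\mid q$, then $(\boldsymbol{v_p}(an+b))_{n\ge0}$ is constant. If $p\nmid q$, it has the degree of $y_q$. Hence the degrees of arithmetic subsequences of $\boldsymbol{v_p}$ are exactly the least degree and the pairwise distinct degrees $[y_q]$, $p\nmid q$, and on the latter $[y_q]\triangleright[y_{q'}]\iff q\mid q'$.

The smallest instance to keep in mind is $p=2$, $q=3$. Computing $\nu_2(3n+1)$ for $n=0,\dots,15$, that is $\nu_2$ of $1,4,7,10,\dots,46$, gives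
$$y_3=0001\,0001\,0001\,0101\ldots$$
We get $y_3$ from $y_1$ by keeping every third letter. The content of the theorem is that no finite machine recovers $y_1$ from $y_3$.

## 2. The elementary direction, and what follows from Theorem 1

We extend $\nu$ to $\mathbb Q$ by $\nu(a/b)=\nu(a)-\nu(b)$ and $\nu(0)=\infty$. Recall that $\nu(xy)=\nu(x)+\nu(y)$, and that $\nu(x+y)\ge\min(\nu(x),\nu(y))$, with equality if $\nu(x)\ne\nu(y)$. This last fact is used at almost every step.

**If $q\mid q'$.** Say $q'=qa$. Then $y_{q'}(n)=\nu(qan+1)\bmod 2=y_q(an)$, and the machine that outputs every $a$-th letter shows $y_q\triangleright y_{q'}$.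

**The Corollary follows from Theorem 1.** Let $q\ge2$, $p\nmid q$. Then $y_1\triangleright y_q$ since $1\mid q$; $y_q\not\triangleright y_1$ since $q\nmid 1$; and $y_q$ is not ultimately periodic. So its degree lies strictly between the two. In the same way, for any $q$ coprime to $p$, the stream $y_{2q}$ (or $y_{3q}$ if $p=2$) lies strictly below $y_q$ and strictly above the least degree, so $y_q$ is not prime. The indices $1,s,s^2,\dots$ form a chain for divisibility, and distinct primes do not divide each other, which gives the chains and antichains.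

**Theorem 2 follows from Theorem 1.** Let $g=\gcd(a,b)$, $a=gq$, $b=gr$. Then $\gcd(q,r)=1$ and $\boldsymbol{v_p}(an+b)\equiv\nu(g)+\nu(qn+r)\pmod 2$. If $p\mid q$, then $p\nmid r$, so $\nu(qn+r)=0$ for all $n$ and the stream is constant. Now let $p\nmid q$. Adding a constant modulo $2$ does not change the degree, so consider $s(n)=\boldsymbol{v_p}(qn+r)$.

To get $y_q\triangleright s$, choose $c\ge1$ with $cr\equiv1\pmod q$ and write $cr=qb'+1$, $b'\ge0$. Then $q(cn+b')+1=c(qn+r)$, so $y_q(cn+b')\equiv\nu(c)+s(n)$.

To get $s\triangleright y_q$, put $c=qb'+r$ for some $b'\ge0$. Then $q(cn+b')+r=c(qn+1)$, so $s(cn+b')\equiv\nu(c)+y_q(n)$.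

So $s$ has the degree of $y_q$. All degrees $[y_q]$ occur (take $(a,b)=(q,1)$), and so does the least degree (take $(a,b)=(p,1)$). Theorem 1 gives the order on the $[y_q]$, that they are pairwise distinct, and that none is the least degree.

What remains of Theorem 1 is that no $y_q$ is ultimately periodic, and that $y_q\triangleright y_{q'}$ implies $q\mid q'$.

## 3. Blocks of length $p^{dk}$ with a single free letter

We write $s[a,b)$ for the word $s(a)\cdots s(b-1)$. A factor of $s$ is a word of this form, and a window is a factor viewed together with its position. Fix $q,q'\ge1$ coprime to $p$ and put $y=y_q$, $z=y_{q'}$. Fix an even $d\ge2$ with $p^d\equiv1\pmod{qq'}$, and put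
$$L=p^d,\qquad i_k=\frac{L^k-1}{q}\in\{0,\dots,L^k-1\}\qquad(k\ge0).$$

**Self-similarity.** The purpose is to see $y$ inside $y$. Let $n=L^km+i$ with $0\le i<L^k$. Since $1=L^k-q\,i_k$,
$$qn+1=L^k(qm+1)+q(i-i_k).$$
If $i\ne i_k$, then $0<|i-i_k|<p^{dk}$, so $\nu(q(i-i_k))<dk\le\nu(L^k(qm+1))$, and $\nu(qn+1)=\nu(i-i_k)$. If $i=i_k$, then $\nu(qn+1)=dk+\nu(qm+1)$, and $dk$ is even. Hence
$$y(L^km+i)=\begin{cases}\nu(i-i_k)\bmod2 & i\ne i_k,\\ y(m)& i=i_k.\end{cases}\tag{1}$$
So every aligned block of length $L^k$ is the same word, except for one free letter at offset $i_k$, which I call the hole, and this letter is $y(m)$. In formulas, there are words $U_k$ (of length $i_k$) and $V_k$ (of length $L^k-1-i_k$), independent of $m$, with $y[L^km,L^k(m+1))=U_k\,y(m)\,V_k$. It is convenient to cut at the holes instead. With $E_k=V_kU_k$,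
$$y[L^km+i_k,\;L^k(m+1)+i_k)=y(m)\,E_k\qquad(m\ge0).\tag{2}$$
We call this the block with index $m$ at scale $k$. Holes of holes are holes: since $L^ki_j+i_k=\frac{L^{k+j}-L^k+L^k-1}{q}=i_{k+j}$,
$$L^k(L^jm+i_j)+i_k=L^{k+j}m+i_{k+j}.\tag{3}$$

For $p=2$ and $q=3$ the blocks of length $4$ come from $i_1=1$: by (1) they are $0\,y_3(m)\,0\,1$. So $y_3$ is the fixed point of $0\mapsto0001$, $1\mapsto0101$. Here $U_1=0$, $V_1=01$, $E_1=010$.

**Uniform recurrence.** We need that every factor comes back within bounded time. Since $y(0)=0$, every factor of $y$ occurs in a prefix $y[0,L^k)=U_k0V_k$ for some $k$. Of two consecutive values $m,m+1$, at least one has $p\nmid qm+1$ or $p\nmid q(m+1)+1$ respectively, because the two numbers differ by $q$; there $y$ has the letter $0$, and the aligned block is again $U_k0V_k$. A window of length $3L^k$ contains two consecutive full aligned blocks. So every factor of $y$ occurs in every window of $y$ of length $3L^k$ for a suitable $k$. Also both letters occur at arbitrarily large positions, since $\nu(qm+1)=0$ and $\nu(qm+1)=1$ are each attained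 infinitely often.

## 4. A long factor of $y_{q'}$ knows its position modulo a power of $p$

**Lemma 1.** Let $h\ge1$ and $\ell\ge p^{h+1}$. If $z[a,a+\ell)=z[b,b+\ell)$, then $a\equiv b\pmod{p^h}$.

*Proof.* Otherwise $e:=\nu(b-a)\le h-1$. Since $p\nmid q'$, there is $i$ with $0\le i<p^{e+2}\le\ell$ and $q'(a+i)+1\equiv p^{e+1}\pmod{p^{e+2}}$, so $\nu(q'(a+i)+1)=e+1$. Then $q'(b+i)+1=\big(q'(a+i)+1\big)+q'(b-a)$ is a sum of terms of valuations $e+1$ and $e$, so it has valuation $e$. Hence $z(a+i)\ne z(b+i)$, a contradiction. $\square$

**No $y_{q'}$ is ultimately periodic.** If $\pi\ge1$ were an eventual period, then for $a$ large $z[a,a+\ell)=z[a+\pi,a+\pi+\ell)$ for every $\ell$, and Lemma 1 would give $p^h\mid\pi$ for all $h$. This is the second sentence of Theorem 1.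

## 5. A one-state machine cannot turn $y_3$ into $y_1$ when $p=2$

Before the general proof, here is the smallest case by hand. Suppose a one-state machine, outputting $\lambda(0)$ and $\lambda(1)$ of lengths $a$ and $b$, turns $y=y_3$ into $z=y_1$. We may use $L=4$, $i_k=(4^k-1)/3$.

First, $a=b$. The word $0E_k$ is a rearrangement of $U_k0V_k=y[0,4^k)$. The number $c_k$ of ones in this prefix satisfies $c_0=0$ and $c_{k+1}=4^k+c_k$, because each $m<4^k$ contributes the block $0\,y(m)\,0\,1$; so $c_k=(4^k-1)/3$. Hence the output on $0E_k$ has length $\ell_k=4^ka+(b-a)c_k$, that is,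
$$3\ell_k=4^k(2a+b)-(b-a).$$
As $2a+b\ge1$, we have $\ell_k\ge4^k/4=2^{2k-2}$ for large $k$. Since $y(1)=y(2)=0$, the blocks with indices $1$ and $2$ at scale $k$ are both $0E_k$ and adjacent, so $z$ contains the same word of length $\ell_k$ twice in a row. By Lemma 1 with $h=2k-3$, $2^{2k-3}\mid\ell_k$. So $2^{2k-3}$ divides $b-a$ for all large $k$, and $a=b$.

Second, a contradiction. Now $z[an,an+a)=\lambda(y(n))$. Since $y(0)=y(1)=0$, the letters $z(a-1)$ and $z(2a-1)$ are both the last letter of $\lambda(0)$. But $z(a-1)\equiv\nu(a)$ and $z(2a-1)\equiv\nu(2a)=\nu(a)+1$ modulo $2$. These differ.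

Look at what happened at the end. The last letter of the $n$-th output word is governed by $\nu(an+a)=\nu(a)+\nu(n-\mu)$ with $\mu=-1$, while the input letter is governed by $\nu(3n+1)=\nu(n-(-\tfrac13))$. Two different $p$-adic points are involved, so we can change the parity of $\nu(n-\mu)$ and leave the input letter alone.

A sensible person tries to run the same argument for a machine with several states. Three things have to be replaced.

1. The output on a block now depends on the state in which the block is entered. The natural remedy is the pigeonhole principle: compare two blocks with the same letter and the same entry state.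
2. There is no formula for the lengths. Lemma 1 will again force exact lengths, once we know that the output has a positive rate.
3. We chose $n=0$ and $n=1$ freely so that $\nu(n+1)$ had different parities. With states there is no such freedom: the pigeonhole principle gives equal states, but says nothing about the two valuations.

The third point is where the first approach stops. Sections 6 to 8 carry out the first two replacements; Sections 9 and 10 deal with the third.

From now on, suppose that an FST $T$ with state set $Q$ transforms $y=y_q$ into $z=y_{q'}$. We have to show $q\mid q'$.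

## 6. Every block acts on the states as a permutation

The purpose of this section is to make the passage through a block invertible. We shall later need to run the machine backwards.

Write $x\cdot u$ for the state reached from $x$ on reading the word $u$, and $Q\cdot u=\{x\cdot u:x\in Q\}$.

**Step 1: shrink the state set as far as possible.** Let $r=\min|Q\cdot u|$ over the factors $u$ of $y$, attained at $u_0$. If a factor $u=vu_0w$ contains $u_0$, then $|Q\cdot u|\le|(Q\cdot v)\cdot u_0|\le|Q\cdot u_0|=r$, so $|Q\cdot u|=r$. The word $U_k$ is the prefix of $y$ of length $i_k\to\infty$, so we can fix $K$ such that $U_K$, hence $E_K$, contains $u_0$. By (2), $E_K$ is a factor of $y$. Put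
$$X=Q\cdot E_K,\qquad |X|=r.$$

**Step 2: permutations.** Let $c\in\{0,1\}$ and take $m\ge1$ with $y(m)=c$. By (2) for $m-1$ and $m$, $E_KcE_K$ is a factor of $y$, and it contains $u_0$. So $X\cdot cE_K=Q\cdot E_KcE_K$ has $r$ elements; and it is contained in $Q\cdot E_K=X$. Hence
$$\gamma_c:X\to X,\qquad\gamma_c(x)=x\cdot cE_K,$$
is surjective, so it is a permutation of $X$. For a word $u=u_1\cdots u_n$ put $\gamma_u=\gamma_{u_n}\circ\cdots\circ\gamma_{u_1}$.

**Step 3: the states at the holes.** For $m\ge1$ let $t_m$ be the state of $T$ just before it reads position $L^Km+i_K$. By (2) for $m-1$ it has just read $E_K$, so $t_m\in X$; and by (2) for $m$, $t_{m+1}=\gamma_{y(m)}(t_m)$.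

We need the same at all larger scales. For $j\ge0$, $m\ge1$ put $t^{(j)}_m=t_{L^jm+i_j}$. By (3) this is the state just before position $L^km+i_k$ with $k=K+j$. By (2) with $j$ in place of $k$, the letters $y(L^jm+i_j),\dots,y(L^j(m+1)+i_j-1)$ form the word $y(m)E_j$, so
$$t^{(j)}_{m+1}=\gamma^{(j)}_{y(m)}\big(t^{(j)}_m\big),\qquad \gamma^{(j)}_c:=\gamma_{cE_j}.$$
Each $\gamma^{(j)}_c$ is a permutation of the same finite set $X$. We call the block with index $m$ at scale $K+j$ a level-$j$ block.

**Step 4: bookkeeping of the output.** Let $P(n)$ be the number of letters that $T$ outputs before reading position $n$, and $P_k(m)=P(L^km+i_k)$. While $T$ reads the block (2), it outputs exactly $z[P_k(m),P_k(m+1))$.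

## 7. The output rate exists and is positive

Let $\omega^{(j)}_m=(y(m),t^{(j)}_m)$ for $m\ge1$, and let $\Omega_j$ be the set of pairs that occur infinitely often in $\omega^{(j)}$. The pair $\omega^{(j)}_m$ determines what $T$ outputs on the level-$j$ block with index $m$. First we show that pairs which recur do so within a time that does not depend on the level.

**Lemma 2.** There is $G$ such that for every $j$, every pair of $\Omega_j$ occurs in every window of length $G$ of $\omega^{(j)}$.

*Proof.* Fix permutations $g_0,g_1$ of $X$ and a pair $(c,x)$. For a nonempty factor $u=u_1\cdots u_n$ of $y$ let $\mathrm{Av}(u)$ be the set of $x_0\in X$ whose path $x_i=g_{u_i}(x_{i-1})$ avoids $(c,x)$: $(u_i,x_{i-1})\ne(c,x)$ for $1\le i\le n$. Choose $u$ with $|\mathrm{Av}(u)|$ minimal.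

Let $(s_m)_{m\ge1}$ be any sequence with $s_{m+1}=g_{y(m)}(s_m)$ and $(y(m),s_m)=(c,x)$ infinitely often. Suppose $u$ occurs in $y$ at a position $m\ge1$ with $s_m\in\mathrm{Av}(u)$. For $n\ge m+|u|$ the word $y[m,n)$ has $u$ as a prefix, so $\mathrm{Av}(y[m,n))\subseteq\mathrm{Av}(u)$, and by minimality they are equal. So $s_m\in\mathrm{Av}(y[m,n))$, and $(c,x)$ is not met at any position in $[m,n)$. As $n$ is arbitrary, $(c,x)$ is never met from $m$ on, a contradiction. Hence every occurrence of $u$ at a position $\ge1$ meets $(c,x)$. By uniform recurrence $u$ occurs in every window of some fixed length, so $(c,x)$ is met in every such window.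

This length depends only on $(g_0,g_1,c,x)$. There are finitely many such quadruples; let $G$ be the maximum of the lengths, and apply the above with $g_c=\gamma^{(j)}_c$ and $s=t^{(j)}$. $\square$

**Lemma 3.** The limit $\alpha:=\lim_{n\to\infty}P(n)/n$ exists and $\alpha>0$.

*Proof.* For $(c,x)\in\Omega_j$ let $a_j(c,x)$ be $L^{-(K+j)}$ times the number of letters output when reading $cE_{K+j}$ from state $x$. Then
$$P_{K+j}(m+1)-P_{K+j}(m)=L^{K+j}a_j\big(\omega^{(j)}_m\big)\quad\text{whenever }\omega^{(j)}_m\in\Omega_j,$$
and this holds for all but finitely many $m$. Let $\max_j$ and $\min_j$ be the extreme values of $a_j$ on the finite set $\Omega_j$.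

**Step 1: the intervals $[\min_j,\max_j]$ shrink to a point.** Let $s\ge0$ and $(c,x)\in\Omega_{j+s}$, and pick a large $m$ with $\omega^{(j+s)}_m=(c,x)$. By (3), the level-$(j+s)$ block with index $m$ is the concatenation of the level-$j$ blocks with indices $L^sm+i_s+i$, $0\le i<L^s$. So
$$a_{j+s}(c,x)=L^{-s}\sum_{i=0}^{L^s-1}a_j\Big(\omega^{(j)}_{L^sm+i_s+i}\Big).$$
This is an average of values of $a_j$, so the intervals decrease with $j$. Fix $J\ge1$ with $L^J\ge G$. For $s=J$, the $L^J$ indices form a window of length at least $G$, so by Lemma 2 both extreme values of $a_j$ occur among the averaged terms. Hence each such average lies between $\min_j+L^{-J}(\max_j-\min_j)$ and $\max_j-L^{-J}(\max_j-\min_j)$, and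
$$\max\nolimits_{j+J}-\min\nolimits_{j+J}\le(1-2L^{-J})(\max\nolimits_j-\min\nolimits_j).$$
So the intervals shrink to a point $\alpha$.

**Step 2: $P(n)/n\to\alpha$.** Fix $j$ and put $k=K+j$. There is $M$ with $\omega^{(j)}_m\in\Omega_j$ for all $m\ge M$, so for $m\ge M$
$$L^k(m-M)\min\nolimits_j\le P_k(m)-P_k(M)\le L^k(m-M)\max\nolimits_j.$$
If $L^km+i_k\le n<L^k(m+1)+i_k$, then $P_k(m)\le P(n)\le P_k(m+1)$, since $P$ is nondecreasing. As $n\to\infty$ with $k$ fixed, $n/(L^km)\to1$. So $\liminf P(n)/n\ge\min_j$ and $\limsup P(n)/n\le\max_j$. Let $j\to\infty$.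

**Step 3: $\alpha>0$.** The output is infinite, so infinitely many level-$0$ blocks produce output, and some pair in $\Omega_0$ produces at least one letter. By Lemma 2 it occurs among any $G$ consecutive level-$0$ blocks with indices $\ge 1$, each of length $L^K$. So $\alpha\ge1/(GL^K)>0$. $\square$

For fixed $m$ we have $(L^km+i_k)/L^k\to m+\frac1q$ as $k\to\infty$, so
$$\frac{P_k(m)}{L^k}\to\alpha\Big(m+\frac1q\Big)\qquad(k\to\infty).\tag{4}$$

## 8. Equal state and equal letter force an exact output distance

Formula (4) holds only in the limit. Lemma 1 turns it into an equality. To compare different scales $k$, we first make the state sequence independent of the scale.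

The triple $(\gamma^{(j)}_0,\gamma^{(j)}_1,t^{(j)}_1)$ takes finitely many values. Let $\mathcal J$ be an infinite set of $j$ on which it is constant, equal to $(\gamma^*_0,\gamma^*_1,\tau_1)$. Then for all $j\in\mathcal J$ the sequence $(t^{(j)}_m)_{m\ge1}$ is one fixed sequence $(\tau_m)_{m\ge1}$ with
$$\tau_{m+1}=\gamma^*_{y(m)}(\tau_m).$$
From here on $k=K+j$.

**Lemma 4.** Let $m_1,m_2\ge1$ with $\tau_{m_1}=\tau_{m_2}$ and $y(m_1)=y(m_2)$. Then for all $j\in\mathcal J$
$$z[P_k(m_1),P_k(m_1+1))=z[P_k(m_2),P_k(m_2+1)),$$
and for all sufficiently large $j\in\mathcal J$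
$$P_k(m_2)-P_k(m_1)=\alpha L^k(m_2-m_1).$$
In particular $\alpha\in\mathbb Q$.

*Proof.* Both output words are produced by reading $y(m_1)E_k=y(m_2)E_k$ from the same state, so they are equal. By (4) their length, divided by $L^k$, tends to $\alpha$, so it is at least $\frac\alpha2L^k=\frac\alpha2p^{dk}$ for large $k$. Choose $\kappa\ge0$ with $p^{1-\kappa}\le\alpha/2$. For large $k$ the number $h=dk-\kappa$ is at least $1$, and the length is at least $p^{dk+1-\kappa}=p^{h+1}$, so Lemma 1 gives $P_k(m_2)\equiv P_k(m_1)\pmod{p^{dk-\kappa}}$. Thus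
$$\frac{P_k(m_2)-P_k(m_1)}{L^k}\in p^{-\kappa}\mathbb Z .$$
This is a discrete set that does not depend on $k$. By (4) these numbers converge to $\alpha(m_2-m_1)$, so they equal it for all large $j\in\mathcal J$. By the pigeonhole principle there are $m_1\ne m_2$ satisfying the hypotheses, and then the equality shows $\alpha\in\mathbb Q$. $\square$

## 9. A letter of $z$ that falls strictly between two holes of $y$

Now assume, for contradiction, that $q\nmid q'$. We look for a family of positions in $z$ whose letters depend on a valuation $\nu(m-\mu)$ with $\mu\ne-\frac1q$, as with $\mu=-1$ in Section 5.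

On the scale $n/L^k$, the holes of $y$ at scale $k$ approach the points $m+\frac1q$. In $z$, consider positions $n$ with $q'n+1=L^kF$, where $F$ is a fixed positive integer with $F\equiv1\pmod{q'}$; on the same scale they approach $F/q'$. By Lemma 3 the machine outputs this letter when its reading head, on this scale, is near $\xi=F/(q'\alpha)$. We want $\xi$ not to be a limit of holes, so that the letter is output strictly inside a block.

**Lemma 5.** Let $e=\max(0,\nu(\alpha))$. There is an integer $F\ge1$ with $F\equiv1\pmod{q'}$, $p^e\mid F$, and $\xi:=F/(q'\alpha)\notin\frac1q+\mathbb Z$.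

*Proof.* As $p\nmid q'$, the integers $F\ge1$ satisfying the first two conditions form an arithmetic progression with difference $q'p^e$. Suppose $\xi\in\frac1q+\mathbb Z$ for all of them. The difference of two consecutive values of $\xi$ is $a:=p^e/\alpha$, so $a\in\mathbb Z$. Take one such $F$ and write $F=p^eG'$. Then $\xi=aG'/q'=\frac1q+s$ with $s\in\mathbb Z$, so $qaG'=q'(1+sq)$. As $\gcd(q,1+sq)=1$, this gives $q\mid q'$, a contradiction. $\square$

This is the only place where $q\nmid q'$ enters, and it must fail when $q\mid q'$. Indeed, for $q'=qa$ and the machine of Section 2 that outputs every $a$-th letter, $\alpha=1/a$ and $\xi=Fa/q'=F/q$. As $F\equiv1\pmod q$, always $\xi\in\frac1q+\mathbb Z$: the output holes sit on input holes.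

Fix $F$ and $\xi$ as in Lemma 5, and put
$$m_0=\Big\lfloor\xi-\frac1q\Big\rfloor,\qquad\mu=m_0-\xi\in\mathbb Q.$$
Since $\xi-\frac1q\notin\mathbb Z$, we have $m_0<\xi-\frac1q<m_0+1$, that is,
$$\frac1q<-\mu<1+\frac1q.\tag{5}$$
In particular $\mu\ne-\frac1q$. Moreover $\nu(\xi)=\nu(F)-\nu(\alpha)\ge e-\nu(\alpha)\ge0$, using $p\nmid q'$, so $\nu(\mu)\ge0$. Therefore it makes sense to write, for integers $m$, "$m\equiv\mu\bmod p^h$" for $\nu(m-\mu)\ge h$, and this describes exactly one residue class modulo $p^h$. (For example, with $p=2$, $m\equiv-\frac13\bmod 4$ means $4\mid3m+1$, that is, $m\equiv1\pmod4$.)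

In the example of Section 5, $q=3$, $q'=1$, $\alpha=a$; with $F=a$ one gets $\xi=1$, $m_0=0$, $\mu=-1$.

## 10. Equal states at distances $p^{-h}$ and $p^{-h-1}$ from $\mu$

We shall want $m_1,m_2$ with $\tau_{m_1}=\tau_{m_2}$, $y(m_1)=y(m_2)$, and $\nu(m_1-\mu)$, $\nu(m_2-\mu)$ of different parity. Here is why the pigeonhole principle alone does not give them.

Suppose $X=\mathbb Z/p^2$ and $\gamma^*_0=\gamma^*_1$ is the rotation $x\mapsto x+1$. The rule $\tau_{m+1}=\gamma^*_{y(m)}(\tau_m)$ allows this, and then $\tau_{m_1}=\tau_{m_2}$ means $m_1\equiv m_2\pmod{p^2}$. So if $\nu(m_1-\mu)<2$, then $\nu(m_2-\mu)=\nu(m_1-\mu)$: the states see the valuation as long as it is small. There is also a more serious danger. If $\mu$ were $-\frac1q$, then $\nu(m-\mu)=\nu(qm+1)$, and $y(m_1)=y(m_2)$ alone would force equal parities.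

The way past this point is to stay $p$-adically close to $\mu$, so close that the finite state set has no more information to give. There, because $\mu\ne-\frac1q$, the letter $y(m)$ no longer changes. And for the state we use a step of length $p^h$, forwards or backwards, that changes $\nu(m-\mu)$ from at least $h+1$ to exactly $h$, and acts on the state by a permutation that does not depend on $m$.

We also need to keep track of $m$ modulo $v'$, where $v'$ is the prime-to-$p$ part of the denominator of $\alpha$; this will make certain numbers integers.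

**Step 1: stabilization.** Let $S_h$ be the set of $(x,\rho)\in X\times\mathbb Z/v'$ such that $(\tau_m,m\bmod v')=(x,\rho)$ for infinitely many $m\ge1$ with $m\equiv\mu\bmod p^h$. The sets $S_h$ are finite, nonempty and decreasing in $h$. So there are $h_0\ge0$ and a set $S$ with $S_h=S$ for all $h\ge h_0$. Since $\gcd(v',p)=1$, the Chinese remainder theorem gives infinitely many $m\ge1$ with $m\equiv\mu\bmod p^{h_0}$ and $m\equiv m_0\pmod{v'}$; infinitely many of these share the same state $\tau_m$. So $S$ contains some element of the form $(x,\,m_0\bmod v')$.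

**Lemma 6.** For every $h\ge h_0$ and every $(x,\rho)\in S$ there are infinitely many $m\ge1$ with $(\tau_m,m\bmod v')=(x,\rho)$ and $\nu(m-\mu)=h$ exactly.

*Proof.* **Step 2: a half-interval with a constant word.** Call $n$ bad if $p^{h+1}\mid qn+1$; the bad integers form one residue class modulo $p^{h+1}$. Let $m\equiv\mu\bmod p^{h+1}$. The interval $[m-p^h,m+p^h)$ has length $2p^h\le p^{h+1}$, so it contains at most one bad $n$; whether it does, and the value $n-m$, are the same for all such $m$. So there is $\varepsilon\in\{1,-1\}$, the same for all such $m$ (either value will do if there is no bad $n$), such that the half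
$$I_m=[m,m+p^h)\ \text{ if }\varepsilon=1,\qquad I_m=[m-p^h,m)\ \text{ if }\varepsilon=-1$$
contains no bad $n$. For $n\in I_m$ the valuation $\nu(qn+1)\le h$ depends only on $n\bmod p^{h+1}$. So the word of $y$ on $I_m$ is one word $w$, the same for all $m\equiv\mu\bmod p^{h+1}$ with $m>p^h$.

An example: $p=2$, $q=3$, $\mu=-1$, $h=1$. Here $m\equiv3$ and the bad $n$ are $n\equiv1$, both modulo $4$. The bad $n$ lies in the left half, so $\varepsilon=1$, and $y(m)y(m+1)=10$ both for $m=3$ and for $m=7$. On the left half the word does vary: it is $y(5)y(6)=00$ for $m=7$ and $y(13)y(14)=10$ for $m=15$.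

**Step 3: the step acts by a fixed permutation.** Let $\gamma^*_w=\gamma^*_{w_{|w|}}\circ\cdots\circ\gamma^*_{w_1}$. If $\varepsilon=1$, then $\tau_{m+p^h}=\gamma^*_w(\tau_m)$. If $\varepsilon=-1$, then $\tau_m=\gamma^*_w(\tau_{m-p^h})$, and since $\gamma^*_w$ is invertible, $\tau_{m-p^h}=(\gamma^*_w)^{-1}(\tau_m)$. In both cases
$$\tau_{m+\varepsilon p^h}=\pi(\tau_m),\qquad\pi=(\gamma^*_w)^{\varepsilon},$$
for all $m\equiv\mu\bmod p^{h+1}$ with $m>p^h$. Here the permutations of Section 6 are essential. Put $\Pi(x,\rho)=(\pi(x),\rho+\varepsilon p^h)$, a permutation of $X\times\mathbb Z/v'$.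

**Step 4: $\Pi$ permutes $S$.** If $m\equiv\mu\bmod p^{h+1}$, then $m'=m+\varepsilon p^h$ has $\nu(m'-\mu)=h$ exactly, because $\nu(m-\mu)\ge h+1$. So if an element of $S_{h+1}$ is attained at infinitely many $m\equiv\mu\bmod p^{h+1}$, its image under $\Pi$ is attained at infinitely many $m'$ with $\nu(m'-\mu)=h$. In particular $\Pi(S_{h+1})\subseteq S_h$, that is, $\Pi(S)\subseteq S$. As $S$ is finite and $\Pi$ is injective, $\Pi(S)=S$. So every element of $S$ has the form $\Pi(\text{element of }S_{h+1})$, and is attained at infinitely many $m'$ with $\nu(m'-\mu)=h$. $\square$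

**Step 5: choice of $m_1$ and $m_2$.** By (5), $q\mu+1<0$, so $\nu(q\mu+1)$ is finite. Fix $(x,m_0\bmod v')\in S$ and $h\ge h_0$ with $h>\nu(q\mu+1)$ and $h\ge-\nu(\alpha)$. By Lemma 6, for $h$ and for $h+1$, choose $m_1,m_2\ge1$ with
$$\tau_{m_1}=\tau_{m_2}=x,\quad m_1\equiv m_2\equiv m_0\ (\mathrm{mod}\ v'),\quad\nu(m_1-\mu)=h,\quad\nu(m_2-\mu)=h+1.$$
Since $qm_i+1=(q\mu+1)+q(m_i-\mu)$ and the second term has valuation at least $h>\nu(q\mu+1)$, we get $\nu(qm_i+1)=\nu(q\mu+1)$ for $i=1,2$. So $y(m_1)=y(m_2)$, and Lemma 4 applies to $m_1,m_2$.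

## 11. Two equal output words with different letters at one offset

**Step 1: the two positions in $z$.** We place in $z$ two letters whose values we know. Put
$$F_i=q'\alpha(m_i-\mu)=F+q'\alpha(m_i-m_0)\qquad(i=1,2);$$
the two expressions agree because $-\mu=\xi-m_0$ and $q'\alpha\xi=F$. By (5), $-\mu>0$, so $F_i>0$.

We claim $\alpha(m_i-m_0)\in\mathbb Z$. No prime other than $p$ divides its denominator, because $v'\mid m_i-m_0$. As for $p$: $\nu(F_i)=\nu(\alpha)+\nu(m_i-\mu)\ge\nu(\alpha)+h\ge0$ and $\nu(F)\ge0$, so $\nu(q'\alpha(m_i-m_0))\ge0$, and $p\nmid q'$.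

Hence $F_i$ is a positive integer with $F_i\equiv F\equiv1\pmod{q'}$. As $L\equiv1\pmod{q'}$, the number
$$n_i:=\frac{L^kF_i-1}{q'}$$
is a nonnegative integer for each $k$.

**Step 2: the two letters differ.** We have $q'n_i+1=L^kF_i$ with $L^k=p^{dk}$ and $d$ even, so modulo $2$
$$z(n_i)\equiv\nu(L^kF_i)\equiv\nu(\alpha)+\nu(m_i-\mu).$$
The valuations $\nu(m_1-\mu)=h$ and $\nu(m_2-\mu)=h+1$ have different parity. So $z(n_1)\ne z(n_2)$ for every $k$.

**Step 3: the two letters lie in the two equal words.** Let $k=K+j$ with $j\in\mathcal J$, $j\to\infty$. Then $n_i/L^k\to F_i/q'=\alpha(m_i-\mu)$, while by (4)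
$$\frac{P_k(m_i)}{L^k}\to\alpha\Big(m_i+\frac1q\Big),\qquad\frac{P_k(m_i+1)}{L^k}\to\alpha\Big(m_i+1+\frac1q\Big).$$
By (5), $m_i+\frac1q<m_i-\mu<m_i+1+\frac1q$, with strict inequalities, and $\alpha>0$. So for all large $j\in\mathcal J$
$$P_k(m_i)\le n_i<P_k(m_i+1)\qquad(i=1,2).$$

**Step 4: they have the same offset.** By Lemma 4, for large $j\in\mathcal J$,
$$n_2-n_1=\frac{L^k(F_2-F_1)}{q'}=\alpha L^k(m_2-m_1)=P_k(m_2)-P_k(m_1).$$
So $n_1-P_k(m_1)=n_2-P_k(m_2)$. The letters $z(n_1)$ and $z(n_2)$ stand at the same offset in the words $z[P_k(m_1),P_k(m_1+1))$ and $z[P_k(m_2),P_k(m_2+1))$, which are equal by Lemma 4. Hence $z(n_1)=z(n_2)$, which contradicts Step 2.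

Therefore $y_q\triangleright y_{q'}$ implies $q\mid q'$. This completes the proof of Theorem 1, and by Section 2 also that of the Corollary and of Theorem 2: no $\boldsymbol{v_p}$ is prime. For $p=2$, the degree of $(\boldsymbol{v_2}(3n+1))_{n\ge0}$ lies strictly between the least degree and that of Thue–Morse; for odd $p$, the degree of $(\boldsymbol{v_p}(2n+1))_{n\ge0}$ lies strictly between the least degree and that of $\boldsymbol{v_p}$. $\blacksquare$
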